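# A non-r.e. degree below $0'$ in a model of $\Sigma_1$ bounding

## A nonrecursive set below $\omega$ with no nonrecursive r.e. set below it

**Theorem 1.** There are a countable $B\Sigma_1$ model $\mathcal M$ in which $\omega$ is a $\Sigma_1$ cut, and a set $A\subseteq M$, such that $A\le_T\omega\le_T\emptyset'$, $A$ is not recursive, and every r.e. set $B\le_T A$ is recursive. Hence $\deg(A)$ is a non-r.e. degree below $0'$, and $A<_T\omega$.

The setting is recursion theory inside a nonstandard model of arithmetic in which $\Sigma_1$ induction fails but $\Sigma_1$ bounding holds. "R.e." means $\Sigma_1$-definable, "finite" means coded by an element of the model, and Turing reducibility is defined from these two notions. The survey "Nonstandard Models In Recursion Theory And Reverse Mathematics" asks, as Question 2: *is there a $B\Sigma_1$ model in which a non-r.e. degree exists below $0'$?* Theorem 1 answers yes. The degree it provides is far from r.e.: no nonzero r.e. degree lies below it.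

The question has content because of a known result that the source quotes. If $\mathcal M$ is a *saturated* $B\Sigma_1$ model and $I$ is a $\Sigma_1$ cut in it, then all degrees below $0'$ are r.e., and $I$ is an r.e. set of minimal Turing degree. (Saturated means: every $X\subseteq I$ has the form $c\cap I$ for some $\mathcal M$-finite $c$.) So a positive answer needs a model that codes few subsets of its cut. The model of Theorem 1 is countable with cut $\omega$, so it codes only countably many subsets of $\omega$ and is not saturated.

After the proof of Theorem 1 we prove four sharper statements: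

- Theorem 2: an infinite antichain of such degrees.
- Theorem 3: in every $B\Sigma_1$ model, $\deg(I)$ is the least nonzero r.e. degree.
- Theorem 4: under a jump-closure condition, every nonzero degree below $0'$ is $\ge\deg(I)$.
- Theorem 5: for $I=\omega$, an exact criterion for nonzero degrees below $0'$ that are not above $\deg(I)$.

They do not characterize all models in which every degree below $0'$ is r.e.

## $\Sigma_1$ sets, $\mathcal M$-finite sets and cuts

$P^-$ denotes the axioms of Peano arithmetic without the induction scheme, together with $I\Sigma_0$ (induction for formulas with bounded quantifiers, also called $\Delta_0$ formulas) and $\mathrm{exp}$ (every $2^x$ exists). $I\Sigma_1$ is $\Sigma_1$ induction. $B\Sigma_1$ is the bounding scheme: for $\varphi\in\Sigma_1$ with parameters,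
$$\forall x<a\,\exists y\,\varphi(x,y)\ \to\ \exists t\,\forall x<a\,\exists y<t\,\varphi(x,y).$$

**Definition.** A set or relation on $M$ is *r.e.*, or $\Sigma_1(\mathcal M)$, if it is $\Sigma_1$-definable over $\mathcal M$ with parameters. A set is *$\mathcal M$-finite* if it is coded by an element of $M$: $c$ codes the set of those $x$ for which the $x$-th binary digit of $c$ is $1$.

For example, $9=2^0+2^3$ codes $\{0,3\}$, and $2^a-1$ codes $[0,a)$, for nonstandard $a$ too. We identify an $\mathcal M$-finite set with its code. Elements of $c$ are smaller than $c$, and subsets of $[0,b)$ have codes below $2^b$. Pairs are coded by the usual pairing function $\langle x,y\rangle$, so we may speak of $\mathcal M$-finite sets of pairs or tuples. Three facts are used all the time.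

* **Fact A.** By $I\Sigma_0$, a nonempty $\Delta_0$-definable set has a least element. By $I\Sigma_0+\mathrm{exp}$, every set $\{x<b:\varphi(x)\}$ with $\varphi\in\Delta_0$ (parameters allowed) is $\mathcal M$-finite.
* **Fact B.** By $B\Sigma_1$, $\Sigma_1(\mathcal M)$ is closed under bounded quantifiers: $\forall x<a\,\exists s\,\varphi$ is equivalent to $\exists t\,\forall x<a\,\exists s<t\,\varphi$. In particular, if $B$ is r.e., then $\{K:K\subseteq B\}$ ($K$ ranging over $\mathcal M$-finite sets) is $\Sigma_1(\mathcal M)$, since $K\subseteq B$ says $\forall x<K\,(x\in K\to x\in B)$.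
* **Fact C.** If $f$ is a partial function with $\Sigma_1(\mathcal M)$ graph and domain $D$, and $\theta\in\Delta_0$, then $\{x\in D:\theta(x,f(x))\}$ and $\{x\in D:\neg\theta(x,f(x))\}$ are both $\Sigma_1(\mathcal M)$: write $\exists y\,(y=f(x)\wedge\theta(x,y))$, and the same with $\neg\theta$.

**Definition.** A *cut* is a proper initial segment of $M$ containing $0$ and closed under successor. A *$B\Sigma_1$ model* is a model of $P^-+B\Sigma_1+\neg I\Sigma_1$. Such a model has a $\Sigma_1$ cut, that is, a cut $I$ that is $\Sigma_1(\mathcal M)$.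

In the model built below, $I=\omega$ is the set of $i$ for which a tower of $i$ exponentials above a fixed nonstandard $b$ exists.

A cut is never $\Delta_0$-definable, since $I\Sigma_0$ would then force it to be all of $M$. In particular a cut is not $\mathcal M$-finite.

## Turing reducibility through $\mathcal M$-finite pieces of information

**Definition.** $A\le_TB$ means: there is an r.e. set $\Phi$ of quadruples of codes of $\mathcal M$-finite sets such that, for all $\mathcal M$-finite $K,H$,
$$K\subseteq A\ \wedge\ H\cap A=\emptyset\iff\exists p,n\ \big((K,H,p,n)\in\Phi\wedge p\subseteq B\wedge n\cap B=\emptyset\big).$$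

For example, if $B=\{2x:x\in A\}$, then $A\le_TB$ via $\Phi=\{(K,H,\{2x:x\in K\},\{2x:x\in H\})\}$. Also $A\cap[0,b)\le_TA$ for every $A$ and $b$, via the quadruples $(K,H,K,H\cap[0,b))$ with $K\subseteq[0,b)$.

*Transitivity.* If $\Phi$ witnesses $A\le_TB$ and $\Psi$ witnesses $B\le_TC$, then $\{(K,H,p',n'):\exists p,n\,((K,H,p,n)\in\Phi\wedge(p,n,p',n')\in\Psi)\}$ is r.e. and witnesses $A\le_TC$. Here it matters that the definition handles whole $\mathcal M$-finite sets and not single elements. Reflexivity is witnessed by $\{(K,H,K,H)\}$.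

*Recursive* means $\le_T\emptyset$. Equivalently, $A$ and $M\setminus A$ are both $\Sigma_1(\mathcal M)$. If $\Phi$ witnesses $A\le_T\emptyset$, then $K\subseteq A\wedge H\cap A=\emptyset$ says $\exists n\,(K,H,\emptyset,n)\in\Phi$; take $K$ or $H$ to be a singleton and the other set empty. Conversely, if $A$ and $M\setminus A$ are r.e., then "$K\subseteq A\wedge H\subseteq M\setminus A$" is $\Sigma_1(\mathcal M)$ by Fact B. Every $\mathcal M$-finite set is recursive.

$\emptyset'$ is a fixed complete r.e. set: an r.e. set with $W\le_T\emptyset'$ for every r.e. $W$; its degree is $0'$. A degree is *r.e.* if it contains an r.e. set, and is *below $0'$* if its members are $\le_T\emptyset'$.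

## Overspill, separation, and a test for $I\le_TB$

In this section $\mathcal M$ is a $B\Sigma_1$ model with $\Sigma_1$ cut $I$, and $e\in M\setminus I$.

**Lemma 1 (overspill).** Let $\theta(y)$ be $\Delta_0$ with parameters and $p\in I$. If $\theta(y)$ holds for all $y\in I$ with $y\ge p$, then there is $z\in M\setminus I$, $z\le e$, such that $\theta(y)$ holds for all $y\in[p,z]$.

*Proof.* Let $C=\{z\le e: z<p\ \vee\ \forall y\in[p,z]\,\theta(y)\}$. It is $\Delta_0$-definable and contains $I$. If it had no element outside $I$, then $I=C$ would be $\Delta_0$-definable, which is impossible. $\square$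

**Lemma 2 (separation).** If $R^+,R^-\subseteq[0,b)$ are disjoint and $\Sigma_1(\mathcal M)$, there is an $\mathcal M$-finite $c$ with $R^+\subseteq c$ and $R^-\cap c=\emptyset$.

*Proof.* Write $R^\pm=\{x<b:\exists s\,\rho^\pm(x,s)\}$ with $\rho^\pm\in\Delta_0$. Suppose there is no such $c$. Then for every $c\subseteq[0,b)$ there are $x<b$ and $s$ with
$$(x\in c\wedge\rho^-(x,s))\ \vee\ (x\notin c\wedge\rho^+(x,s)).$$
The codes $c$ range below $2^b$, so $B\Sigma_1$ gives one $t$ such that for every $c$ a suitable $s<t$ exists. Apply this to $c=\{x<b:\exists s<t\,\rho^+(x,s)\}$, which is $\mathcal M$-finite by Fact A. In the first alternative $x\in c\subseteq R^+$ and $x\in R^-$, contrary to disjointness. In the second, $\rho^+(x,s)$ with $s<t$ puts $x$ into $c$, a contradiction. $\square$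

We use three consequences.

* **(a)** Let $D=I^n$ or $D=I\times[0,b)$; such a $D$ is r.e. and bounded. If $R\subseteq D$ and both $R$ and $D\setminus R$ are $\Sigma_1(\mathcal M)$, then $R=c\cap D$ for some $\mathcal M$-finite $c$. We then say that $R$ is *coded* by $c$. For instance, for $I=\omega$ the even standard numbers are coded by $\{x\le e: x\text{ even}\}$.
* **(b)** A bounded recursive set $A\subseteq[0,b)$ is $\mathcal M$-finite: take $R^+=A$ and $R^-=[0,b)\setminus A$.
* **(c)** $I$ is not recursive, since it is bounded and not $\mathcal M$-finite.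

**Lemma 3 (test for $I\le_TB$).** Suppose there is a $\Sigma_1(\mathcal M)$ relation $R(y,P,N)$ such that for every $y\le e$
$$y\notin I\iff\exists P,N\ \big(R(y,P,N)\wedge P\subseteq B\wedge N\cap B=\emptyset\big).$$
Then $I\le_TB$.

*Proof.* Since $I$ is an initial segment, $H\cap I=\emptyset$ iff $H=\emptyset$ or $\min H\notin I$; and numbers above $e$ are not in $I$. Let $\Phi$ consist of the $(K,H,P,N)$ with $K\subseteq I$ such that either ($H=\emptyset$ or $\min H>e$) and $P=N=\emptyset$, or $H\ne\emptyset$, $\min H\le e$ and $R(\min H,P,N)$. It is r.e. by Fact B, and it witnesses $I\le_TB$. $\square$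

## Why a complicated subset of the cut does not work

We look for a set below $0'$ whose degree is not r.e., and first try small candidates by hand. An $\mathcal M$-finite set is recursive. A bounded set is recursive only if it is $\mathcal M$-finite. The first nonrecursive bounded set we know is $I$ itself, and it is r.e.

A natural next attempt takes $I=\omega$. Choose by a Kleene–Post or genericity construction a set $X\subseteq\omega$ that bounds no nonrecursive r.e. set in the ordinary sense, and use $A=X$ as a subset of $M$. It fails for a concrete reason: *if $X\subseteq I$ is cofinal in $I$, then $I\le_TX$.* Indeed, for $y\le e$,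
$$y\notin I\iff[y,e]\cap X=\emptyset,\tag{1}$$
because for $y\in I$ some element of $X$ is $\ge y$, while for $y\notin I$ all of $X\subseteq I$ lies below $y$. Lemma 3 with the relation "$P=\emptyset$ and $N=[y,e]$" gives $I\le_TX$. So $X$ computes the nonrecursive r.e. set $I$, however $X$ was chosen. (Lemma 10 will show that if moreover $X\le_T\emptyset'$, then $X\equiv_TI$, so the degree of $X$ is r.e.)

The genericity argument stops at the set $N=[y,e]$. For $y\in\omega$ it is one $\mathcal M$-finite set containing infinitely many standard numbers, so "$N\cap X=\emptyset$" is a statement about infinitely many bits of $X$ and is not decided by a finite string. We therefore want an $A$ such that each $\mathcal M$-finite set sees only finitely many, in the sense of $\omega$, of the choices made in building $A$. The remedy is to spread the bits of $X$ along a sequence of order type $\omega$ that is cofinal in $M$.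

## Strings along a cofinal $\omega$-sequence

Here $\mathcal M$ is a $B\Sigma_1$ model in which $\omega$ is a $\Sigma_1$ cut. Suppose $(b_i)_{i\in\omega}$ is a sequence in $M$ that is

* strictly increasing and cofinal in $M$, and
* such that the relation "$i\in\omega\wedge y=b_i$" is $\Sigma_1(\mathcal M)$.

We call such a sequence a *ladder*. For $X\subseteq\omega$ put
$$A_X=\{b_i:i\in X\}.$$

A string $p\in2^{<\omega}$ of length $l$ is coded by the number $2^l+\sum_{i<l}p(i)2^i$; for example $\langle1,0\rangle$ has code $5$. So $\mathrm{Str}=\omega\setminus\{0\}$ is $\Sigma_1(\mathcal M)$, and $|p|$, $p(i)$ and $p\subseteq q$ are $\Delta_0$. We write $p\prec X$ if $p$ is an initial segment of $X$, and let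
$$P_p=\{b_i:i<|p|,\ p(i)=1\},\qquad N_p=\{b_i:i<|p|,\ p(i)=0\}.$$
These have standardly many elements, so they are $\mathcal M$-finite. The maps $p\mapsto P_p,N_p$ on $\mathrm{Str}$ have $\Sigma_1(\mathcal M)$ graphs. For example, $P=P_p$ says: $p\in\mathrm{Str}$, for each $i<|p|$ with $p(i)=1$ some $y\in P$ equals $b_i$, and each $y\in P$ equals $b_i$ for some $i<|p|$ with $p(i)=1$. This is $\Sigma_1(\mathcal M)$ by Fact B.

**Lemma 4.** Let $X\subseteq\omega$ and $p,q\in\mathrm{Str}$.

(a) $p\prec X$ iff $P_p\subseteq A_X$ and $N_p\cap A_X=\emptyset$.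

(b) If $F$ is $\mathcal M$-finite with all elements below $b_k$, $k\in\omega$, then $F\cap A_X=F\cap P_{X\restriction k}$. Every $\mathcal M$-finite $F$ has such a $k$.

(c) Let $D\le_TA_X$ via $\Phi$. Let $\Gamma(K,H,q)$ say: $q\in\mathrm{Str}$ and there are $P,N$ with $(K,H,P,N)\in\Phi$, all elements of $P\cup N$ below $b_{|q|}$, $P\subseteq P_q$ and $N\cap P_q=\emptyset$. Then $\Gamma$ is $\Sigma_1(\mathcal M)$; if $\Gamma(K,H,q)$ and $q\subseteq q'\in\mathrm{Str}$, then $\Gamma(K,H,q')$; and
$$K\subseteq D\wedge H\cap D=\emptyset\iff\Gamma(K,H,X{\restriction}k)\text{ for some }k\in\omega.\tag{2}$$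

(d) If $X=c\cap\omega$ for some $\mathcal M$-finite $c$, then $A_X$ is recursive.

*Proof.* (a) holds because the $b_i$ are distinct. (b) The elements of $A_X$ below $b_k$ are the $b_i$ with $i<k$ and $i\in X$, and these are exactly the elements of $P_{X\restriction k}$. A suitable $k$ exists because $F$ is bounded by its code and the ladder is cofinal.

(c) $\Gamma$ is $\Sigma_1(\mathcal M)$ by inspection. Monotonicity: if $q\subseteq q'$, then $P_q$ and $P_{q'}$ have the same elements below $b_{|q|}$, so the same $P,N$ work. For (2), suppose the left side holds. There is $(K,H,P,N)\in\Phi$ with $P\subseteq A_X$ and $N\cap A_X=\emptyset$. Choose $k$ so that all elements of $P\cup N$ are below $b_k$. By (b), $P\subseteq P_{X\restriction k}$ and $N\cap P_{X\restriction k}=\emptyset$, so $\Gamma(K,H,X{\restriction}k)$ holds. Conversely, if $P,N$ witness $\Gamma(K,H,X{\restriction}k)$, then $P\subseteq P_{X\restriction k}\subseteq A_X$, and $N\cap A_X=N\cap P_{X\restriction k}=\emptyset$ by (b), so the left side holds.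

(d) By (b), $K\subseteq A_X\wedge H\cap A_X=\emptyset$ iff there is $p\in\mathrm{Str}$ with $p(i)=1\leftrightarrow i\in c$ for all $i<|p|$, all elements of $K\cup H$ below $b_{|p|}$, $K\subseteq P_p$ and $H\cap P_p=\emptyset$. This is $\Sigma_1(\mathcal M)$. $\square$

Part (d) shows what else can go wrong: in a saturated model with cut $\omega$, every $A_X$ is recursive. So the model must code few sets. We also need $A_X$ to be below $0'$, and for that a *coded approximation* to $X$ suffices.

**Lemma 5.** Let $h:\omega^2\to\{0,1\}$ satisfy $X(i)=\lim_sh(i,s)$ for all $i$, and suppose $\{(i,s)\in\omega^2:h(i,s)=1\}=c\cap\omega^2$ for some $\mathcal M$-finite $c$. Then $A_X\le_T\omega$.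

*Proof.* Fix $e\in M\setminus\omega$. For $p\in\mathrm{Str}$ and $k\le z\le e$ let $\theta(p,k,z)$ be the $\Delta_0$ formula
$$\forall s\in[k,z]\ \forall i<|p|\ \big((i,s)\in c\leftrightarrow p(i)=1\big).$$
We claim
$$p\prec X\iff\exists k\in\omega\ \exists z\in[k,e]\setminus\omega\ \ \theta(p,k,z).\tag{3}$$
($\Leftarrow$) Every standard $s\ge k$ lies in $[k,z]$, so $h(i,s)=p(i)$ for all $s\ge k$ in $\omega$, and $X(i)=p(i)$ for each $i<|p|$. ($\Rightarrow$) Choose $k\in\omega$ past which $h(i,\cdot)$ is constant for each of the finitely many $i<|p|$. Then $\theta(p,k,z)$ holds for all $z\in\omega$ with $z\ge k$, and Lemma 1 gives $z\le e$ outside $\omega$ with $\theta(p,k,z)$.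

The condition "$k\in\omega$, $z\notin\omega$" on the right of (3) is exactly information about $\omega$. Let $\Phi$ be the set of all $(K,H,\{k\},\{z\})$ with $k\le z\le e$ such that for some $p\in\mathrm{Str}$ all elements of $K\cup H$ are below $b_{|p|}$, $K\subseteq P_p$, $H\cap P_p=\emptyset$ and $\theta(p,k,z)$. It is r.e. If $\{k\}\subseteq\omega$, $\{z\}\cap\omega=\emptyset$ and $(K,H,\{k\},\{z\})\in\Phi$ through $p$, then $p\prec X$ by (3), so $K\subseteq A_X$ and $H\cap A_X=\emptyset$ by Lemma 4(b). Conversely, if $K\subseteq A_X$ and $H\cap A_X=\emptyset$, take $k'$ with all elements of $K\cup H$ below $b_{k'}$, let $p=X{\restriction}k'$, and take $k,z$ from (3). $\square$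

## The model: towers over a low theory

Two requirements are now in tension. The set $X$ must be generic with respect to everything $\Sigma_1(\mathcal M)$ on $\omega$, so that genericity controls reductions. It must also have an approximation coded in $\mathcal M$. We reconcile them by making the elementary diagram of an ambient model *low*.

We recall two textbook facts about ordinary Turing reducibility on subsets of $\omega$. *Low Basis Theorem* (Jockusch–Soare 1972): every nonempty $\Pi^0_1$ class in $2^\omega$ has a member $\Delta$ with $\Delta'\equiv_T\emptyset'$. *Limit lemma*: $X\le_TZ'$ iff there is $h\le_TZ$ with $X(i)=\lim_sh(i,s)$. Ordinary reducibility and jump are meant whenever the sets are subsets of $\omega$ treated as such ($X$, $\Delta$, $Z$). For subsets of $M$ such as $A$ or the cut $\omega$, $\le_T$ is the reducibility of $\mathcal M$. In "$X\le_T\Delta'\equiv_T\emptyset'$" the symbol $\emptyset'$ is the ordinary jump of the empty set; in "$A\le_T\emptyset'$" it is the complete r.e. set of $\mathcal M$.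

**Step 1: a low ambient model of $PA$.** Start with $PA+\{\mathsf c>n:n\in\omega\}$ and expand it recursively to a Henkin theory: for each formula $\varphi(x)$ of the growing language with one free variable, add a constant $w_\varphi$ and the axiom $\exists x\,\varphi\to\varphi(w_\varphi)$. The resulting theory $T$ is recursive and consistent. View sets of sentences as subsets of $\omega$. The class of complete consistent $\Delta\supseteq T$ is $\Pi^0_1$: it says that $\Delta$ contains each axiom of $T$, contains exactly one of $\varphi,\neg\varphi$ for each sentence $\varphi$, and has no finite subset that is refuted by a proof. It is nonempty since $T$ is consistent. By the Low Basis Theorem fix such a $\Delta$ with $\Delta'\equiv_T\emptyset'$. Let $\mathcal N$ be its Henkin model: every element is named by a constant, and $\mathcal N\models\varphi$ iff $\varphi\in\Delta$. It is a countable nonstandard model of $PA$.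

**Step 2: cut off at standard towers.** Fix $b\in\mathcal N$ nonstandard. In $\mathcal N$ define $b_0=b$ and $b_{i+1}=2^{b_i}$ for all $i\in\mathcal N$, and let
$$M=\{x\in\mathcal N:x<b_i\text{ for some }i\in\omega\}.$$

**Lemma 6.** $\mathcal M$ is a countable $B\Sigma_1$ model, $\omega$ is a $\Sigma_1$ cut in it, and $(b_i)_{i\in\omega}$ is a ladder.

*Proof.* *Closure and absoluteness.* $M$ is an initial segment, proper because $b_i\notin M$ for nonstandard $i$. If $x,y<b_i$, then $x+y$ and $xy$ are less than $b_i^2\le2^{b_i}=b_{i+1}$, and $2^x<b_{i+1}$. So $M$ is closed under $+$, $\cdot$ and $2^x$, and $\Delta_0$ formulas are absolute between $\mathcal M$ and $\mathcal N$. Hence $\mathcal M\models I\Sigma_0+\mathrm{exp}$, and the remaining axioms of $P^-$ hold as well (where an axiom asserts that a difference exists, the difference is bounded by one of the given elements). So $\mathcal M\models P^-$.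

*Bounding.* By contracting like quantifiers it suffices to treat $\varphi\in\Delta_0$. Suppose $\mathcal M\models\forall x<a\,\exists y\,\varphi(x,y)$. Every $d\in\mathcal N\setminus M$ lies above $M$, so it satisfies $\forall x<a\,\exists y<d\,\varphi(x,y)$ in $\mathcal N$. By induction in $\mathcal N$ there is a least $d$ with this property. If $d\notin M$, then $d-1\notin M$, because $M$ is closed under successor, and $d-1$ has the property too. So $d\in M$, and by absoluteness $d$ is the required bound in $\mathcal M$.

*The cut.* Let $\sigma(i,s)$ be the $\Delta_0$ formula "$s$ codes a sequence of length $i+1$ with $s_0=b$ and $s_{j+1}=2^{s_j}$ for all $j<i$". If $i\in\omega$, a finite sequence of this kind exists in $M$, because $M$ is closed under $\mathrm{exp}$. If $i\in M\setminus\omega$ and $s\in M$ satisfied $\sigma(i,s)$, then by absoluteness and induction in $\mathcal N$ we would have $b_i=s_i\in M$, which is false. Thus $i\in\omega\iff\mathcal M\models\exists s\,\sigma(i,s)$. So $\omega$ is $\Sigma_1(\mathcal M)$; it is a cut because $b\in M$ is nonstandard. Hence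 $I\Sigma_1$ fails. Likewise "$i\in\omega\wedge y=b_i$" is $\exists s\,(\sigma(i,s)\wedge y=s_i)$. The sequence is strictly increasing, and it is cofinal by the definition of $M$. $\square$

**Step 3: $\Sigma_1$ subsets of $\omega$ are controlled by $\Delta$.**

**Lemma 7.** Let $Y\subseteq\omega^n$.

(a) If $Y$ is $\Sigma_1(\mathcal M)$, then $Y$ is r.e. in $\Delta$.

(b) If $Y$ is r.e. in the ordinary sense, then $Y$ is $\Sigma_1(\mathcal M)$.

Part (b) holds in every $B\Sigma_1$ model with $\Sigma_1$ cut $\omega$.

*Proof.* (a) Let $y\in Y\iff\mathcal M\models\exists z\,\varphi(y,z,d)$ with $\varphi\in\Delta_0$. By cofinality of the ladder and absoluteness, for $y\in\omega^n$,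
$$y\in Y\iff\exists i\in\omega\quad\mathcal N\models\exists z<b_i\,\varphi(y,z,d).$$
From $y$ and $i$ we effectively write down a sentence, with numerals for $y,i$ and constants naming $b,d$, that expresses the right-hand condition, and ask whether it is in $\Delta$. So $Y$ is r.e. in $\Delta$. (b) Let $Y=\{y:\omega\models\exists z\,\varphi(y,z)\}$ with $\varphi\in\Delta_0$. Since $\omega$ is an initial segment of $M$ closed under $+$ and $\cdot$, $\varphi$ is absolute, and $Y=\{y:y\in\omega^n\wedge\exists z\,(z\in\omega\wedge\varphi(y,z))\}$ in $\mathcal M$. $\square$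

## A generic spread along the tower: proof of Theorem 1

**Definition.** $X\subseteq\omega$ is *1-generic relative to $\Delta$* if for every $U\subseteq2^{<\omega}$ r.e. in $\Delta$ there is $n$ such that either $X{\restriction}n\in U$ or no extension of $X{\restriction}n$ is in $U$.

For example, such an $X$ is infinite: for each $m$ the set of strings with at least $m$ ones is recursive and every string extends into it, so $X$ has an initial segment in it.

**Step 4: existence and complexity of $X$.** We need a 1-generic with a recursive approximation. Let $U_0,U_1,\dots$ list the sets r.e. in $\Delta$, and let $q_0$ be the empty string. Given $q_n$, ask whether some extension of $q_n$ is in $U_n$. If so, let $q_{n+1}$ be the first one enumerated, followed by a $0$; otherwise let $q_{n+1}$ be $q_n$ followed by a $0$. Let $X=\bigcup_nq_n$. The questions are $\Sigma_1$ in $\Delta$, so $X\le_T\Delta'\equiv_T\emptyset'$. This is the one place where lowness is used.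

Moreover $X\not\le_T\Delta$. Otherwise $U=\{q:q\not\prec X\}$ is r.e. in $\Delta$; no $X{\restriction}n$ is in $U$, yet every $X{\restriction}n$ has an extension in $U$, contradicting genericity.

Put $A=A_X=\{b_i:i\in X\}$.

**Step 5: $A$ is not recursive.** Otherwise "$P_p\subseteq A\wedge N_p\cap A=\emptyset$" is a $\Sigma_1(\mathcal M)$ condition on $p\in\mathrm{Str}$. By Lemma 4(a), $\{p:p\prec X\}$ is $\Sigma_1(\mathcal M)$. By Lemma 7(a) it is r.e. in $\Delta$, so $X\le_T\Delta$, contradicting Step 4.

**Step 6: $A\le_T\omega\le_T\emptyset'$.** Since $X\le_T\emptyset'$, the limit lemma gives a recursive $h:\omega^2\to\{0,1\}$ with $X(i)=\lim_sh(i,s)$. The sets $\{h=1\}$ and $\{h=0\}$ are r.e., hence $\Sigma_1(\mathcal M)$ by Lemma 7(b). By Lemma 2(a), $\{(i,s):h(i,s)=1\}$ is coded. Lemma 5 gives $A\le_T\omega$. As $\omega$ is r.e., $\omega\le_T\emptyset'$.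

**Step 7: every r.e. $B\le_TA$ is recursive.** The purpose is to turn the negative part of a reduction into an enumeration of the complement of $B$. Let $\Phi$ witness $B\le_TA$, take $\Gamma$ from Lemma 4(c) with $D=B$, and write $\Gamma(E,q)$ for $\Gamma(\emptyset,E,q)$. By (2),
$$E\cap B=\emptyset\iff\Gamma(E,X{\restriction}k)\text{ for some }k\in\omega.\tag{4}$$
Let
$$U=\{q\in\mathrm{Str}:\exists E\,(\Gamma(E,q)\wedge E\cap B\ne\emptyset)\},$$
the set of strings that assert something false about $B$. As $B$ is r.e., $U$ is $\Sigma_1(\mathcal M)$; this is where we use that $B$ is r.e. By Lemma 7(a), $U$ is r.e. in $\Delta$. By (4), no $X{\restriction}k$ is in $U$. By genericity there is $q_0\prec X$ with no extension in $U$. We claim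
$$E\cap B=\emptyset\iff\exists q\in\mathrm{Str}\ \big(q\supseteq q_0\wedge\Gamma(E,q)\big).\tag{5}$$
($\Rightarrow$) By (4), $\Gamma(E,X{\restriction}k)$ holds for some $k$, and by monotonicity we may take $k\ge|q_0|$, so $q=X{\restriction}k$ extends $q_0$. ($\Leftarrow$) If $q\supseteq q_0$ and $\Gamma(E,q)$, then $q\notin U$, so $E\cap B=\emptyset$. The right side of (5) is $\Sigma_1(\mathcal M)$. With $E=\{x\}$, the complement of $B$ is r.e., so $B$ is recursive.

**Step 8: conclusion.** By Step 6, $A\le_T\emptyset'$. If $A\equiv_TB$ with $B$ r.e., then $B$ is recursive by Step 7, hence so is $A$, contradicting Step 5. So $\deg(A)$ is a non-r.e. degree below $0'$. The set $\omega$ is r.e. and not recursive (Lemma 2(c)), so $\omega\not\le_TA$ by Step 7, and $A<_T\omega$. This proves Theorem 1. $\blacksquare$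

## An infinite antichain below $\deg(\omega)$

**Theorem 2.** In the model of Theorem 1 there are infinitely many pairwise incomparable degrees $<\deg(\omega)$, each nonzero and bounding no nonzero r.e. degree (so none is r.e.).

*Proof.* The idea is to take the columns of one generic. Let $X$ be 1-generic relative to $\Delta$ with $X\le_T\emptyset'$. Put $X_n=\{i:\langle n,i\rangle\in X\}$ and $A_n=A_{X_n}$. For a string $q$ let $q^{[n]}$ be the initial segment of the $n$-th column determined by $q$. As $\langle n,i\rangle$ increases with $i$, we have $i<|q^{[n]}|$ iff $\langle n,i\rangle<|q|$, and then $q^{[n]}(i)=q(\langle n,i\rangle)$.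

**Step 1: each $X_n$ is 1-generic relative to $\Delta$.** Given $U_n$ r.e. in $\Delta$, let $U$ be the set of $q$ such that some initial segment of $q^{[n]}$ is in $U_n$. It is r.e. in $\Delta$. If $X$ has an initial segment in $U$, then $X_n$ has one in $U_n$. Otherwise some $q_0\prec X$ has no extension in $U$. Then $q_0^{[n]}\prec X_n$ has no extension $r$ in $U_n$, since we could extend $q_0$ to a $q$ with $q^{[n]}\supseteq r$, putting $q\in U$.

As $X_n\le_T\emptyset'$, Steps 4–8 of the previous section apply to each $A_n$: it is nonrecursive, $A_n<_T\omega$, and every r.e. $B\le_TA_n$ is recursive.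

**Step 2: $A_m\not\le_TA_n$ for $m\ne n$.** Suppose $A_m\le_TA_n$. By Lemma 4(c) with $D=A_m$, applied to $K=P_p$ and $H=N_p$, and by Lemma 4(a), there is a $\Sigma_1(\mathcal M)$ relation $\Psi$ on strings, namely $\Gamma(P_p,N_p,r)$, with $p\prec X_m\iff\exists k\,\Psi(p,X_n{\restriction}k)$. By Lemma 7(a), $\Psi$ is r.e. in $\Delta$. To compute $X_m(i)$, search for $p$ of length $i+1$ and $k$ with $\Psi(p,X_n{\restriction}k)$. So $X_m=\{a\}^{X_n\oplus\Delta}$ for some index $a$. Let
$$U=\big\{q:\exists i<|q^{[m]}|\ \ \{a\}^{q^{[n]}\oplus\Delta}(i){\downarrow}\ne q^{[m]}(i)\big\},$$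
where computations may only query the part of the column given by $q^{[n]}$. $U$ is r.e. in $\Delta$, and no initial segment of $X$ is in $U$.

But every $q\prec X$ has an extension in $U$. Pick $i\ge|q^{[m]}|$, and $l$ such that $\{a\}^{(X_n\restriction l)\oplus\Delta}(i)$ converges; its value is $v=X_m(i)\in\{0,1\}$. Extend $q$ to a string $q'$ long enough to contain the positions $\langle m,i\rangle$ and $\langle n,j\rangle$ for $j<l$. At new positions in column $n$ follow $X_n$, at $\langle m,i\rangle$ put $1-v$ (this position is new, since $i\ge|q^{[m]}|$), and elsewhere put $0$. Then $q'\in U$. This contradicts genericity. $\square$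

## The enumeration time of a cut, and the least nonzero r.e. degree

From here on $\mathcal M$ is any $B\Sigma_1$ model, $I=\{x:\exists s\,\iota(x,s)\}$ with $\iota\in\Delta_0$ is a $\Sigma_1$ cut, and $e\in M\setminus I$ is fixed. Let $g(k)$ be the least $s$ with $\forall y\le k\,\exists s'\le s\,\iota(y,s')$.

**Lemma 8.** $g(k)$ is defined exactly for $k\in I$; its graph is $\Delta_0$; $g$ is nondecreasing on $I$ and its values are cofinal in $M$.

*Proof.* For $k\in I$ all $y\le k$ are in $I$, so $B\Sigma_1$ gives a suitable $s$, and Fact A a least one. For $k\notin I$ the case $y=k$ fails. The graph is clearly $\Delta_0$, and $g$ is nondecreasing. If all values were $\le s_0$, then $I=\{k:\exists s'\le s_0\,\iota(k,s')\}$ would be $\Delta_0$-definable, which is impossible. $\square$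

In the tower model with $\iota=\sigma$, $g(k)$ is essentially the least code of the tower sequence of length $k+1$.

For r.e. $B=\{x:\exists s\,\beta(x,s)\}$, $\beta\in\Delta_0$, put $B_t=\{x<t:\exists s<t\,\beta(x,s)\}$. These $\mathcal M$-finite sets increase with $t$, and $B=\bigcup_{k\in I}B_{g(k)}$ by cofinality. Call a set $A$ *regular* if $A\cap[0,b)$ is $\mathcal M$-finite for every $b\in M$. For example, every $A_X$ is regular, since by Lemma 4(b) $A_X\cap[0,b_k)=P_{X\restriction k}$; the cut $I$ is not regular.

**Theorem 3.** In every $B\Sigma_1$ model, $I\le_TB$ for every nonrecursive r.e. set $B$. So $\deg(I)$ is the least nonzero r.e. degree, and every nonzero degree below $0'$ that is not $\ge\deg(I)$ is non-r.e.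

*Proof.* The idea is that a nonrecursive r.e. set must still be changing at cofinally many "times" in $I$, and knowing $B$ lets one see from the outside that a number $y$ lies beyond all these times.

**Step 1: the case that some $B\cap[0,b)$ is not $\mathcal M$-finite.** Since $B\cap[0,b)\le_TB$, we may replace $B$ by $B\cap[0,b)$. The relation $x\in B_{g(k)}$ on $I\times[0,b)$ and its relative complement are $\Sigma_1(\mathcal M)$ (Fact C), so by Lemma 2(a) an $\mathcal M$-finite $c$ codes $\{(k,x)\in I\times[0,b):x\in B_{g(k)}\}$. For $y\le e$ let $V_y=\{x<b:(k,x)\notin c\text{ for all }k\le y\}$. Then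
$$y\notin I\iff V_y\cap B=\emptyset.$$
If $y\notin I$ and $x\in V_y$, then $x\notin B_{g(k)}$ for all $k\in I$, so $x\notin B$. If $y\in I$, then $[0,b)\setminus V_y=\bigcup_{k\le y}B_{g(k)}\subseteq B$. If also $V_y\cap B=\emptyset$, then $B=[0,b)\setminus V_y$ would be $\mathcal M$-finite, a contradiction. Lemma 3 with "$P=\emptyset$, $N=V_y$" gives $I\le_TB$.

If $B$ is regular, this certificate gives nothing: for every $b$, $B\cap[0,b)$ is $\mathcal M$-finite, and the final contradiction disappears. The bound must vary.

**Step 2: certificates when $B$ is regular.** By Lemma 2(a) let $c\subseteq[0,e]^2$ be $\mathcal M$-finite with, for $(i,k)\in I^2$,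
$$(i,k)\in c\iff B_{g(k)}\cap[0,g(i))\ne B_{g(k+1)}\cap[0,g(i)).$$
Call $y\le e$ *certified* if there are $i,k_0\in I$, $k$, and $a\subseteq[0,g(i))$ with
$$a\subseteq B_{g(k_0)},\quad([0,g(i))\setminus a)\cap B=\emptyset,\quad k_0\le k<y,\quad(i,k)\in c.$$
So $a$ is all of $B$ below $g(i)$, it is enumerated by time $k_0$, and yet $c$ claims a change at the later time $k$. Apart from the negative information on the $\mathcal M$-finite set $N=[0,g(i))\setminus a$, everything here is $\Sigma_1$. By Lemma 3 it suffices to show, for $y\le e$, that $y\notin I$ iff $y$ is certified.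

**Step 3: no $y\in I$ is certified.** If $y\in I$ were certified, then $k,k+1\in I$, and $a\subseteq B_{g(k_0)}\subseteq B_{g(k)}\subseteq B_{g(k+1)}$. As $B$ has no elements in $[0,g(i))\setminus a$, both $B_{g(k)}$ and $B_{g(k+1)}$ meet $[0,g(i))$ in exactly $a$, contradicting $(i,k)\in c$.

**Step 4: every $y\le e$ outside $I$ is certified.** Suppose $y\in M\setminus I$, $y\le e$, is not certified; we show that $B$ is recursive. For $i\le e$ let $\lambda(i)$ be the least $l\le y$ such that $(i,k)\notin c$ for all $k\in[l,y)$; it exists since $l=y$ qualifies, and $\lambda$ is an $\mathcal M$-finite function.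

Let $i\in I$. By regularity $a=B\cap[0,g(i))$ is $\mathcal M$-finite. By $B\Sigma_1$ one bound $t$ serves for the witnesses of all $x\in a$, and by cofinality there is $k_0\in I$ with $B_{g(k_0)}\cap[0,g(i))=a$. As $y$ is not certified, no $k\in[k_0,y)$ has $(i,k)\in c$, so $\lambda(i)\le k_0$, and $\lambda(i)\in I$. For $k\in[\lambda(i),k_0)$ we have $k\in I$ and $(i,k)\notin c$, so $B_{g(k)}$ and $B_{g(k+1)}$ agree on $[0,g(i))$. By induction on $k\in[\lambda(i),k_0]$, which is $\Delta_0$ in the parameters $g(k_0)$ and $g(i)$ because all values $g(k)$ involved are $\le g(k_0)$,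
$$B_{g(\lambda(i))}\cap[0,g(i))=B_{g(k_0)}\cap[0,g(i))=B\cap[0,g(i)).$$
So $x\notin B$ iff there is $i\in I$ with $x<g(i)$ and $x\notin B_{g(\lambda(i))}$. This is $\Sigma_1(\mathcal M)$, so $B$ is recursive, a contradiction.

**Step 5: the remaining assertions.** $I$ is r.e. and nonrecursive, so $\deg(I)$ is the least nonzero r.e. degree. A nonzero r.e. degree is $\ge\deg(I)$, so a nonzero degree not $\ge\deg(I)$ is not r.e. $\square$

## Approximating sets below $0'$ along the cut

To treat arbitrary sets below $0'$ we need a limit lemma whose stages run through $I$.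

**Lemma 9 (limit lemma along $I$).** If $A\le_T\emptyset'$, there is a $\Sigma_1(\mathcal M)$ map $k\mapsto D_k$ ($k\in I$, $D_k$ $\mathcal M$-finite) such that for all $\mathcal M$-finite $K\subseteq A$ and $H$ with $H\cap A=\emptyset$ there is $k_0\in I$ with $K\subseteq D_k$ and $H\cap D_k=\emptyset$ for all $k\in I$, $k\ge k_0$.

*Proof.* Let $\Phi$ witness $A\le_T\emptyset'$. The condition $(K,H,p,n)\in\Phi\wedge p\subseteq\emptyset'$ is $\Sigma_1$, so putting $p$ and the witnesses into $s$ we get $\alpha\in\Delta_0$ with
$$K\subseteq A\wedge H\cap A=\emptyset\iff\exists n,s\,\big(\alpha(K,H,n,s)\wedge n\cap\emptyset'=\emptyset\big).$$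
For $k\in I$ let
$$P_k=\{x:\exists K,n,s\le g(k)\,(x\in K\wedge\alpha(K,\emptyset,n,s)\wedge n\cap\emptyset'=\emptyset)\},$$
$$N_k=\{x:\exists H,n,s\le g(k)\,(x\in H\wedge\alpha(\emptyset,H,n,s)\wedge n\cap\emptyset'=\emptyset)\}.$$
These need not be $\mathcal M$-finite. Clearly $P_k\subseteq A$ and $N_k\cap A=\emptyset$, so $P_k\cap N_k=\emptyset$. Both families increase with $k$. By cofinality of $g$, every $\mathcal M$-finite $K\subseteq A$ is contained in some $P_k$, and every $\mathcal M$-finite $H$ disjoint from $A$ in some $N_k$.

Let $P_{k,j},N_{k,j}$ be obtained by replacing $\emptyset'$ by $\emptyset'_{g(j)}$, $j\in I$. These are $\mathcal M$-finite, with elements below $g(k)$, and they decrease in $j$. Moreover $P_k=\bigcap_{j\in I}P_{k,j}$. If $x\notin P_k$, then for all $K,n,s\le g(k)$ with $x\in K$ and $\alpha(K,\emptyset,n,s)$ some element of $n$ is in $\emptyset'$. By $B\Sigma_1$ all these facts are witnessed below one bound, so $x\notin P_{k,j}$ as soon as $g(j)$ exceeds it. The same holds for $N_k$.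

So for each $x\le g(k)$ there is $j\in I$ with $x\notin P_{k,j}\cap N_{k,j}$. By $B\Sigma_1$ the required values $g(j)$ are bounded; by cofinality and monotonicity one $j\in I$ serves for all $x$, that is, $P_{k,j}\cap N_{k,j}=\emptyset$. Let $j(k)$ be the least such $j$. It exists by Fact A, since with the value $g(j)$ of one good $j$ as parameter the condition on smaller indices is $\Delta_0$. Put $D_k=P_{k,j(k)}$. The map is $\Sigma_1(\mathcal M)$. We have $P_k\subseteq D_k$; and $N_k\subseteq N_{k,j(k)}$ is disjoint from $D_k$. If $K\subseteq P_{k_0}$ and $H\subseteq N_{k_0}$, then for all $k\ge k_0$ in $I$ we get $K\subseteq P_k\subseteq D_k$ and $H\cap D_k=\emptyset$. $\square$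

**Lemma 10 (windows).** Let $A\le_T\emptyset'$ and $A^b=A\cap[0,b)$. Let $c\subseteq[0,e]\times[0,b)$ be $\mathcal M$-finite and code $\{(k,x)\in I\times[0,b):x\in D_k\}$ (Lemmas 9 and 2(a), Fact C). For $p\le y\le e$ put
$$Z^1_{p,y}=\{x<b:\forall k\in[p,y]\,(k,x)\in c\},\qquad Z^0_{p,y}=\{x<b:\forall k\in[p,y]\,(k,x)\notin c\},$$
and call $(p,y)$ *correct* if $Z^1_{p,y}\subseteq A$ and $Z^0_{p,y}\cap A=\emptyset$.

1. If $p\in I$ and $y\in M\setminus I$, $y\le e$, then $(p,y)$ is correct.
2. If $K,H\subseteq[0,b)$ are $\mathcal M$-finite, $K\subseteq A$ and $H\cap A=\emptyset$, then $K\subseteq Z^1_{p,y}$ and $H\subseteq Z^0_{p,y}$ for some $p\in I$ and some $y\le e$ outside $I$. Hence every bounded set $\le_T\emptyset'$ is $\le_TI$.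
3. If $I\not\le_TA^b$, then for each $p\in I$ there is $y\in I$, $y\ge p$, with $(p,y)$ correct.

*Proof.* (1) Let $x\in Z^1_{p,y}$. Then $x\in D_k$ for all $k\in I$ with $k\ge p$. If $x\notin A$, Lemma 9 with $H=\{x\}$ gives $x\notin D_k$ for all large $k\in I$, a contradiction. The case of $Z^0$ is the same with $K=\{x\}$.

(2) Take $k_0$ from Lemma 9. For all $k\ge k_0$ in $I$ we have $(k,x)\in c$ for $x\in K$ and $(k,x)\notin c$ for $x\in H$. This is a $\Delta_0$ condition on $k$, so Lemma 1 extends it to $[k_0,y]$ for some $y\le e$ outside $I$; put $p=k_0$. For the last claim let $A\subseteq[0,b)$. By this and (1), $K\subseteq A\wedge H\cap A=\emptyset$ iff $K\subseteq[0,b)$ and there are $p\in I$ and $y\in[p,e]\setminus I$ with $K\subseteq Z^1_{p,y}$ and $H\cap[0,b)\subseteq Z^0_{p,y}$. So the quadruples $(K,H,\{p\},\{y\})$ with $p\le y\le e$ satisfying these inclusions witness $A\le_TI$.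

(3) If this fails for $p$, then by (1), for $p\le y\le e$: $y\notin I$ iff $Z^1_{p,y}\subseteq A^b$ and $Z^0_{p,y}\cap A^b=\emptyset$. Numbers $y<p$ are in $I$. Lemma 3, with "$p\le y$, $P=Z^1_{p,y}$, $N=Z^0_{p,y}$", gives $I\le_TA^b$. $\square$

Together with (1), part 2 completes the picture of the failed attempt: if $X\subseteq I$ is cofinal in $I$ and $X\le_T\emptyset'$, then $X\equiv_TI$.

## When the coded sets are closed under jump

**Theorem 4.** Assume (J): every $\Sigma_1(\mathcal M)$ subset of $I^3$ is of the form $c\cap I^3$ with $c$ $\mathcal M$-finite. Then every nonrecursive $A\le_T\emptyset'$ satisfies $I\le_TA$. So $\deg(I)$ is the least nonzero degree below $0'$; in particular it is minimal.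

(J) holds in saturated models when $I$ is closed under multiplication: then pairing maps $I^2$ into $I$, a subset of $I^3$ becomes a subset of $I$, and saturation codes it. For $I=\omega$, (J) says that the family of coded subsets of $\omega$ is closed under Turing jump; this is checked after Lemma 11.

*Proof.* (J) implies the same for $I^2$ (replace $R$ by $R\times\{0\}$). If $R=c\cap I^n$, then $I^n\setminus R=([0,e]^n\setminus c)\cap I^n$ is coded too. So for $n=2,3$ every subset of $I^n$ with $\Sigma_1(\mathcal M)$ complement in $I^n$ is coded.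

Let $A\le_T\emptyset'$ with $I\not\le_TA$. We show that $A$ is recursive, with $D_k$ from Lemma 9.

**Step 1: the set of correct pairs is coded.** Suppose, toward showing regularity, that $A^b$ is not $\mathcal M$-finite. As $A^b\le_TA$, we have $I\not\le_TA^b$. With the notation of Lemma 10 let
$$\delta=\{(p,y)\in I^2:p\le y,\ (p,y)\text{ correct}\}.$$
By Lemma 9, $x\notin A$ iff there is $p'\in I$ with $x\notin D_k$ for all $k\in I$, $k\ge p'$; and $x\in A$ iff there is $p'\in I$ with $x\in D_k$ for all such $k$. So for $p\le y$ in $I$: $(p,y)\notin\delta$ iff $(p,y,p')\in\varepsilon$ for some $p'\in I$. Here $\varepsilon$ is the set of $(p,y,p')\in I^3$ with $p\le y$ for which there is $x<b$ such that either $x\in Z^1_{p,y}$ and $x\notin D_k$ for all $k\in I$ with $k\ge p'$, or $x\in Z^0_{p,y}$ and $x\in D_k$ for all $k\in I$ with $k\ge p'$. The complement $I^3\setminus\varepsilon$ says: $p>y$, or for every $x<b$ both $\big(x\notin Z^1_{p,y}$ or $x\in D_k$ for some $k\ge p'$ in $I\big)$ and $\big(x\notin Z^0_{p,y}$ or $x\notin D_k$ for some $k\ge p'$ in $I\big)$. This is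 $\Sigma_1(\mathcal M)$ by Fact B, so $\varepsilon$ is coded. Hence $I^2\setminus\delta$, which says $p>y$ or $\exists p'\in I\,(p,y,p')\in\varepsilon$, is $\Sigma_1(\mathcal M)$, and $\delta=d\cap I^2$ for some $\mathcal M$-finite $d$.

**Step 2: from a code of $\delta$ to a contradiction.** Let $\tilde y(p)$ be the least $y\in[p,e]$ with $(p,y)\in d$. For $p\in I$, Lemma 10(3) provides a $y\in I$ with $(p,y)\in\delta$, so $\tilde y(p)$ is defined and lies in $I$, and $(p,\tilde y(p))$ is correct. So for every $z\in I$: $\tilde y$ is defined on $[0,z]$, and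
$$\bigcup_{p\le z}Z^1_{p,\tilde y(p)}\quad\text{and}\quad\bigcup_{p\le z}Z^0_{p,\tilde y(p)}$$
are disjoint, since the first is contained in $A$ and the second is disjoint from $A$. This property of $z$ is $\Delta_0$ in parameters, so by Lemma 1 it holds for some $z\le e$ outside $I$. Let $V^1,V^0$ be the two unions for this $z$; they are $\mathcal M$-finite and disjoint.

If $x\in A^b$, Lemma 10(2) with $K=\{x\}$ gives $p\in I$ and $y\notin I$ with $x\in Z^1_{p,y}$. As $\tilde y(p)\in I$, we have $\tilde y(p)<y$, so $[p,\tilde y(p)]\subseteq[p,y]$ and $x\in Z^1_{p,\tilde y(p)}\subseteq V^1$. In the same way $[0,b)\setminus A\subseteq V^0$. Since $V^1\cap V^0=\emptyset$, $A^b=V^1$ is $\mathcal M$-finite, a contradiction. So $A$ is regular.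

**Step 3: a regular $A$ is recursive.** Let
$$T=\{(i,k)\in I^2:\forall x<g(i)\ \forall k'\in I\ (k'\ge k\to(x\in D_{k'}\leftrightarrow x\in D_k))\}.$$
Its complement in $I^2$ is $\Sigma_1(\mathcal M)$, so $T$ is coded, $T=\tau\cap I^2$. By regularity $A\cap[0,g(i))$ and $[0,g(i))\setminus A$ are $\mathcal M$-finite, so Lemma 9 gives for each $i\in I$ some $k\in I$ with $(i,k)\in T$. Let $\kappa(i)$ be the least $k\le e$ with $(i,k)\in\tau$; it lies in $I$, so $(i,\kappa(i))\in T$. From $\kappa(i)$ on, the sets $D_{k'}$ do not change on $[0,g(i))$, and for large $k'\in I$ they agree there with $A$. So $A\cap[0,g(i))=D_{\kappa(i)}\cap[0,g(i))$, a $\Sigma_1(\mathcal M)$ function of $i\in I$. As $g$ is cofinal, $A$ and its complement are $\Sigma_1(\mathcal M)$, and $A$ is recursive. $\square$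

## The cut $\omega$: reading degrees off the coded sets

Now let $I=\omega$, and let $S=\{c\cap\omega:c\ \mathcal M\text{-finite}\}$ be the family of coded sets. Put $b_i=g(i)+i$. By Lemma 8 this sequence is strictly increasing and cofinal with $\Sigma_1(\mathcal M)$ graph, so it is a ladder and Lemmas 4 and 5 apply. Lemma 7(b) also applies. Subsets of $\omega^n$ are identified with subsets of $\omega$ by pairing; this respects being coded.

**Lemma 11.** Let $X,Y\subseteq\omega$.

(i) A set $W\subseteq\omega^n$ is $\Sigma_1(\mathcal M)$ iff it is r.e. in some $Z\in S$. Hence $S$ is a Turing ideal (closed under $\oplus$ and downward under $\le_T$).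

(ii) $A_X$ is recursive iff $X\in S$.

(iii) $A_Y\le_TA_X$ iff $Y\le_TX\oplus Z$ for some $Z\in S$.

(iv) If $X\le_TZ'$ with $Z\in S$, then $A_X\le_T\omega$. Conversely, if $A_X\le_T\emptyset'$, then $X\le_TZ'$ for some $Z\in S$.

*Proof.* (i) ($\Rightarrow$) Let $W=\{w\in\omega^n:\exists z\,\varphi(w,z)\}$ with $\varphi\in\Delta_0$. The set $\{(w,i)\in\omega^{n+1}:\exists z<b_i\,\varphi(w,z)\}$ and its complement in $\omega^{n+1}$ are $\Sigma_1(\mathcal M)$ by Fact C, so it is coded, and $W$ is r.e. in it by cofinality. ($\Leftarrow$) Let $W$ be r.e. in $Z=c\cap\omega$: $w\in W$ iff $\exists\sigma\,(\sigma\prec Z\wedge(w,\sigma)\in V)$ with $V$ r.e. By Lemma 7(b) $V$ is $\Sigma_1(\mathcal M)$, and $\sigma\prec Z$ says $\forall i<|\sigma|\,(\sigma(i)=1\leftrightarrow i\in c)$. So $W$ is $\Sigma_1(\mathcal M)$. *Ideal:* if $W\le_TZ\in S$, then $W$ and $\omega\setminus W$ are r.e. in $Z$, so both are $\Sigma_1(\mathcal M)$ and $W\in S$ by Lemma 2(a). If $c,d$ code $Z_1,Z_2$, then $\{2x:x\in c\}\cup\{2x+1:x\in d\}$ codes $Z_1\oplus Z_2$.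

(ii) ($\Leftarrow$) is Lemma 4(d). ($\Rightarrow$) By Lemma 4(a), $\{p:p\prec X\}$ is $\Sigma_1(\mathcal M)$, so $X$ and $\omega\setminus X$ are, and $X\in S$ by Lemma 2(a).

(iii) Each side is equivalent to
$$\text{there is }\Psi\text{ r.e. in a member of }S\text{ with}\quad q\prec Y\iff\exists r\prec X\ \Psi(q,r)\quad\text{for all }q\in\mathrm{Str}.\tag{6}$$
If $Y=\{a\}^{X\oplus Z}$, let $\Psi(q,r)$ say $\{a\}^{r\oplus Z}(i){\downarrow}=q(i)$ for all $i<|q|$. Conversely, if $\Psi$ in (6) is r.e. in $Z\in S$, then $X\oplus Z$ computes $Y(i)$ by searching for $q$ of length $i+1$ and $r\prec X$ with $\Psi(q,r)$.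

If $A_Y\le_TA_X$, Lemma 4(c) and (a) give (6) with the $\Sigma_1(\mathcal M)$ relation $\Psi(q,r)=\Gamma(P_q,N_q,r)$, which is r.e. in a member of $S$ by (i). Conversely, let $\Psi$ be as in (6); it is $\Sigma_1(\mathcal M)$ by (i). Let $\Phi$ be the set of $(K,H,P_r,N_r)$, $r\in\mathrm{Str}$, such that for some $q\in\mathrm{Str}$ with $\Psi(q,r)$ all elements of $K\cup H$ are below $b_{|q|}$, $K\subseteq P_q$ and $H\cap P_q=\emptyset$. By Lemma 4(a), $P_r\subseteq A_X$ and $N_r\cap A_X=\emptyset$ iff $r\prec X$; by (6) such a $q$ then satisfies $q\prec Y$, so by Lemma 4(b) $K\subseteq A_Y$ and $H\cap A_Y=\emptyset$. Conversely, given $K\subseteq A_Y$ and $H\cap A_Y=\emptyset$, take $q\prec Y$ long enough and $r\prec X$ with $\Psi(q,r)$. So $A_Y\le_TA_X$.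

(iv) Let $X\le_TZ'$ with $Z\in S$. The limit lemma gives $h\le_TZ$ with $X(i)=\lim_sh(i,s)$. Since $S$ is a Turing ideal, $\{h=1\}$ is coded, and Lemma 5 gives $A_X\le_T\omega$. Conversely, let $A_X\le_T\emptyset'$ and take $D_k$ from Lemma 9. Then $i\in X$ iff $b_i\in D_k$ for all large $k\in\omega$, and $i\notin X$ iff $b_i\notin D_k$ for all large $k$. The set $Z=\{(i,k)\in\omega^2:b_i\in D_k\}$ is coded by Lemma 2(a), and $X\le_TZ'$ by the limit lemma. $\square$

*The meaning of (J) for $I=\omega$.* If (J) holds and $Z\in S$, then $Z'$ is r.e. in $Z$, hence $\Sigma_1(\mathcal M)$ by (i), hence in $S$. Conversely, if $S$ is closed under jump, a $\Sigma_1(\mathcal M)$ subset of $\omega^3$ is r.e. in some $Z\in S$, hence computable from $Z'\in S$, hence coded. By Theorem 4, (J) fails in the model of Theorem 1.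

**Theorem 5.** Let $\mathcal M$ be a $B\Sigma_1$ model with $\Sigma_1$ cut $\omega$. The following are equivalent.

(a) There is a nonzero degree below $0'$ not $\ge\deg(\omega)$ (necessarily non-r.e., by Theorem 3).

(b) There are $Z_0\in S$ and $X\le_TZ_0'$, $X\notin S$, such that for no $Z\in S$ does $X\oplus Z$ compute a set $Y\notin S$ that is r.e. in $Z$.

*Proof.* **Step 1: (b)⇒(a).** We show that $A_X$ works. By Lemma 11(iv), $A_X\le_T\omega\le_T\emptyset'$, and $A_X$ is nonrecursive by (ii). Suppose $\omega\le_TA_X$. Let $Y=Z_0'$. It is r.e. in $Z_0$, and $Y\notin S$, because $X\le_TY$, $X\notin S$ and $S$ is an ideal. By (iv), applied to $Y\le_TZ_0'$, $A_Y\le_T\omega\le_TA_X$. By (iii), $Y\le_TX\oplus Z$ for some $Z\in S$; replacing $Z$ by $Z\oplus Z_0$ we may assume $Z\ge_TZ_0$. Then $Y$ is r.e. in $Z$, contradicting (b).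

**Step 2: (a)⇒(b), finding $X\notin S$ with $A_X\le_TA$.** Let $A\le_T\emptyset'$ be nonrecursive with $\omega\not\le_TA$, and take $D_k$ from Lemma 9. In both cases below we describe, for a string $q$, which pairs $(P,N)$ of $\mathcal M$-finite sets *certify* $q$. Certification is a $\Sigma_1(\mathcal M)$ relation, and $q\prec X$ iff some $(P,N)$ with $P\subseteq A$ and $N\cap A=\emptyset$ certifies $q$. Then $A_X\le_TA$ is witnessed by the quadruples $(K,H,P,N)$ such that for some $q\in\mathrm{Str}$ certified by $(P,N)$ all elements of $K\cup H$ are below $b_{|q|}$, $K\subseteq P_q$ and $H\cap P_q=\emptyset$; this uses Lemma 4(b).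

*Case 1: some $A^b$ is not $\mathcal M$-finite.* Let $X=\delta=\{(p,y)\in\omega^2:p\le y,\ (p,y)\text{ correct}\}$, as in Lemma 10. We have $\omega\not\le_TA^b$, since $A^b\le_TA$. If $\delta\in S$, then $\delta=d\cap\omega^2$ for some $\mathcal M$-finite $d$, and Step 2 of the proof of Theorem 4, which uses only this and Lemma 10, shows that $A^b$ is $\mathcal M$-finite, a contradiction. So $\delta\notin S$. Let $(P,N)$ certify $q$ if for each $j=\langle p,y\rangle<|q|$:

* if $q(j)=1$, then $p\le y$, $Z^1_{p,y}\subseteq P$ and $Z^0_{p,y}\subseteq N$;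
* if $q(j)=0$, then $p>y$, or $Z^1_{p,y}\cap N\ne\emptyset$, or $Z^0_{p,y}\cap P\ne\emptyset$.

If $P\subseteq A$, $N\cap A=\emptyset$ and $(P,N)$ certifies $q$, then $q\prec\delta$ by the definition of correctness. Conversely, if $q\prec\delta$, collect for the finitely many $j<|q|$ the sets $Z^1_{p,y}$ into $P$ and $Z^0_{p,y}$ into $N$ when $q(j)=1$; when $q(j)=0$ and $p\le y$, put one element of $Z^1_{p,y}\setminus A$ into $N$ or one element of $Z^0_{p,y}\cap A$ into $P$.

*Case 2: $A$ is regular.* Let $X=\{(i,k)\in\omega^2:D_k\cap[0,b_i)=A\cap[0,b_i)\}$. Let $(P,N)$ certify $q$ if for each $j=\langle i,k\rangle<|q|$: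

* if $q(j)=1$, then $D_k\cap[0,b_i)\subseteq P$ and $[0,b_i)\setminus D_k\subseteq N$;
* if $q(j)=0$, then some $x<b_i$ is in $D_k\cap N$ or in $P\setminus D_k$.

As before, $q\prec X$ iff some $(P,N)$ with $P\subseteq A$ and $N\cap A=\emptyset$ certifies $q$; for $q(j)=0$ one point of disagreement below $b_i$ is enough. So $A_X\le_TA$. Suppose $X\in S$, say $X=\tau\cap\omega^2$. By regularity and Lemma 9, each $i\in\omega$ has some $k\in\omega$ with $(i,k)\in X$, so the least $k\le e$ with $(i,k)\in\tau$, call it $\kappa(i)$, is in $\omega$, and $A\cap[0,b_i)=D_{\kappa(i)}\cap[0,b_i)$. This is a $\Sigma_1(\mathcal M)$ function of $i\in\omega$, and $(b_i)$ is cofinal, so $A$ is recursive, a contradiction. So $X\notin S$.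

**Step 3: $X$ satisfies (b).** We have $A_X\le_TA\le_T\emptyset'$, so by Lemma 11(iv) $X\le_TZ_0'$ for some $Z_0\in S$. Suppose $Z\in S$, $Y\notin S$ is r.e. in $Z$, and $Y\le_TX\oplus Z$. By (i), $Y$ is $\Sigma_1(\mathcal M)$, so $A_Y$ is r.e.; by (ii) it is nonrecursive. By Theorem 3, $\omega\le_TA_Y$, and by (iii), $A_Y\le_TA_X$. So $\omega\le_TA_Y\le_TA_X\le_TA$, a contradiction. $\square$
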